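\title{Isolated singularities of the supercritical equation $-\Delta u=u^{\lambda}$ in dimension three}

\begin{abstract}
We consider positive $C^2$ solutions of $-\Delta u=u^\lambda$ in the punctured unit ball of $\mathbb R^n$ with $\lambda>\frac{n+2}{n-2}$. It has been conjectured that for all $n\ge3$ and all such $\lambda$ there are solutions that are arbitrarily large near the origin. We show that this is false: if $n=3$ and $\lambda>5$, every solution is $O(|x|^{-2/(\lambda-1)})$ at the origin. Moreover, either the singularity is removable or $|x|^{2/(\lambda-1)}u(x)$ tends to an explicit positive constant. The proof combines a monotonicity formula, two $\varepsilon$-regularity lemmas, and a covering argument that finds, at every scale, a sphere on which the solution is under control.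
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge3$, $\lambda>1$ and $B^n=\{x\in\mathbb R^n:|x|<1\}$. We study positive $C^2$ solutions of
\begin{equation}\label{eq:main}
-\Delta u=u^\lambda\qquad\text{in }B^n\setminus\{0\}
\end{equation}
and ask how fast they can grow at the origin. For $\varphi:(0,1)\to(0,\infty)$ we write $u=O(\varphi(|x|))$ if $\limsup_{x\to0}u(x)/\varphi(|x|)<\infty$. Problem \eqref{eq:main} has \emph{$C^2$ positive solutions that are arbitrarily large near the origin} if for each continuous $\varphi:(0,1)\to(0,\infty)$ it has a positive $C^2$ solution $u$ with $u\ne O(\varphi(|x|))$ as $|x|\to0^+$. The property says that no growth rate bounds all solutions, even if the constant may depend on the solution. The following statement is posed in \cite{talk}.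

\begin{quote}
\textbf{Conjecture.} If $n\ge3$ and $\lambda>\frac{n+2}{n-2}$, then \eqref{eq:main} has $C^2$ positive solutions that are arbitrarily large near the origin.
\end{quote}

To see what is at stake, put $a=\frac2{\lambda-1}$, so that $a\lambda=a+2$. If $u$ solves the equation, so does $\rho^au(\rho x)$, and the rate $|x|^{-a}$ is invariant under this scaling. The rate is attained: since $-\Delta|x|^{-a}=\mu|x|^{-a-2}$ with $\mu=a(n-2-a)$, the function
\[
u_*(x)=\mu^{1/(\lambda-1)}|x|^{-a}
\]
solves \eqref{eq:main} whenever $\mu>0$, in particular for $\lambda>\frac{n+2}{n-2}$. On average no solution grows faster: $\int u^\lambda$ over a shell $\{R/2<|x|<3R\}$ is at most $CR^{n-2-a}$, as it is for $u_*$ (Lemma~\ref{lem:basic}). Radial solutions even satisfy $u\le C|x|^{-a}$ pointwise (Proposition~\ref{prop:radial}). A much larger solution must therefore be large on small sets, for instance by having tall, narrow peaks at points $x_j\to0$. Such peaks look cheap. If $U$ is a bounded solution in the unit ball, then $\tau^{-a}U((x-y)/\tau)$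 is a solution in the ball $B_\tau(y)$ of height $\tau^{-a}U(0)$, and there the integrals of its $\lambda$-th and $(\lambda+1)$-th powers are proportional to $\tau^{n-2-a}$ and $\tau^{n-2-2a}$. The second exponent is positive exactly when $\lambda>\frac{n+2}{n-2}$. In this range both integrals tend to zero as the peak gets taller, and one may guess that peaks of any prescribed height can be planted near the origin at negligible cost.

The count above only sees the peak at its own scale $\tau$. We shall see that a peak must pay at every larger scale as well, and that in dimension three there is no room for this.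

\begin{theorem}\label{thm:bound}
Let $n=3$ and $\lambda>5$, and let $u$ be a positive $C^2$ solution of \eqref{eq:main}. Then $u(x)=O(|x|^{-2/(\lambda-1)})$ as $|x|\to0$. Moreover,
\[
\int_{|x|<R}u^{\lambda+1}\,dx\le C_\lambda R^{\,1-4/(\lambda-1)}\qquad\text{for }0<R\le\tfrac1{16},
\]
with $C_\lambda$ depending only on $\lambda$.
\end{theorem}

With $n=3$, any $\lambda>5$ and $\varphi(r)=r^{-2/(\lambda-1)}$, no solution satisfies $u\ne O(\varphi(|x|))$. Hence the conjecture is false. The solution $u_*$ shows that the rate in Theorem~\ref{thm:bound} cannot be improved. Two further results are not needed for the disproof. The first describes the singularity exactly.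

\begin{theorem}\label{thm:limit}
Under the hypotheses of Theorem~\ref{thm:bound}, either $u$ extends to a positive $C^2$ solution in $B^3$, or $|x|^{2/(\lambda-1)}u(x)\to\mu^{1/(\lambda-1)}$ as $x\to0$, where $\mu=a(1-a)$ and $a=\frac2{\lambda-1}$. Both cases occur.
\end{theorem}

The second records what one half of the method gives in all dimensions: a solution that exceeds the natural rate must do so in every dyadic shell.

\begin{theorem}\label{thm:alt}
Let $n\ge3$ and $\frac{n+2}{n-2}<\lambda<\frac{n+1}{n-3}$ (no upper bound if $n=3$), and let $u$ be a positive $C^2$ solution of \eqref{eq:main}. Then either $u=O(|x|^{-a})$ as $|x|\to0$, or $\sup_{R<|x|<2R}|x|^au(x)\to\infty$ as $R\to0^+$.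
\end{theorem}

For $n\ge4$ we do not decide for which $\lambda$ arbitrarily large solutions exist.

Sections~\ref{sec:basic} and~\ref{sec:monotone} set up integral estimates and a quantity $E(t)$, attached to the sphere of radius $e^t$, that is nondecreasing in $t$. Section~\ref{sec:radial} runs the whole argument for radial solutions and isolates the two steps that use symmetry. These steps are then carried out without symmetry: in Sections~\ref{sec:epsreg} and~\ref{sec:nopeaks}, which also prove Theorem~\ref{thm:alt}, and in Section~\ref{sec:good}, which proves Theorem~\ref{thm:bound}. Theorem~\ref{thm:limit} is proved in Section~\ref{sec:limit}.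

\section{Scaling and integral estimates}\label{sec:basic}

From now on $n\ge3$ and $\lambda>\frac{n+2}{n-2}$. A \emph{solution in $\Omega$} is a positive $C^2$ function with $-\Delta u=u^\lambda$ in the open set $\Omega\subset\mathbb R^n$. We write $B_\rho=B_\rho(0)$ and let $C$ denote constants depending only on $n$ and $\lambda$, unless more is indicated. Put
\[
a=\frac2{\lambda-1},\qquad \kappa=n-2-2a,\qquad \mu=a(n-2-a),\qquad \beta=\frac12-\frac1{\lambda+1},\qquad c_0=\frac{n-2}2-\frac n{\lambda+1}.
\]
The hypothesis on $\lambda$ is equivalent to $a<\frac{n-2}2$, to $\kappa>0$, and to $c_0>0$; also $\mu>0$ and $\beta>0$. We call $\int u^\lambda$ the \emph{mass} and $\int u^{\lambda+1}$ the \emph{energy} of $u$ on a set. If $u$ is a solution, so is $u_{y,\rho}(z)=\rho^au(y+\rho z)$, and we write $u_\rho=u_{0,\rho}$. Since $a\lambda=a+2$ and $a(\lambda+1)=2a+2$, a change of variables gives, for every measurable set $S$,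
\begin{equation}\label{eq:scaling}
\int_{y+\rho S}u^\lambda=\rho^{\,n-2-a}\int_{S}u_{y,\rho}^\lambda,\qquad \int_{y+\rho S}u^{\lambda+1}=\rho^{\kappa}\int_{S}u_{y,\rho}^{\lambda+1}.
\end{equation}

We use three textbook facts about the Laplacian throughout.
\begin{itemize}
\item \emph{Gradient estimate.} If $w\in C^2(B_\rho(y))$, then $|\nabla w(y)|\le C(n)\bigl(\rho^{-1}\sup|w|+\rho\sup|\Delta w|\bigr)$, with suprema over $B_\rho(y)$.
\item \emph{Schauder estimate.} Let $0<\alpha<1$, $j\ge0$, and let $\Omega'$ be open with compact closure in $\Omega$. If $w\in C^2(\Omega)$ is bounded and $\Delta w\in C^{j,\alpha}(\overline\Omega)$, then $\|w\|_{C^{j+2,\alpha}(\overline{\Omega'})}\le C(\sup_\Omega|w|+\|\Delta w\|_{C^{j,\alpha}(\overline\Omega)})$ with $C$ independent of $w$. Since $s\mapsto s^\lambda$ is smooth for $s>0$, iteration shows that solutions are $C^\infty$.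
\item \emph{Mean value inequality.} If $w\in C^2$ and $\Delta w\le0$ near $\overline{B_\rho(y)}$, then $w(y)$ is at least the average of $w$ over $B_\rho(y)$. Hence such a $w\ge0$ on a connected open set is positive or identically zero.
\end{itemize}

The mass is bounded for free. The gradient is not, because testing the equation with $u$ produces the energy; but the gradient on a sublevel set $\{u<k\}$ costs only the mass.

\begin{lemma}\label{lem:basic}
Let $u$ be a solution in $\Omega$ and let $0\le\chi\in C_c^\infty(\Omega)$.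
\begin{itemize}
\item[(i)] If $B_{2\rho}(y)\subset\Omega$, then $\int_{B_\rho(y)}u^\lambda\le C\rho^{n-2-a}$. In particular, there is $C_1=C_1(n,\lambda)$ such that $\int_{D_0}u^\lambda\le C_1$ for every solution in $B_4\setminus\{0\}$, where $D_0=\{\frac12<|x|<3\}$.
\item[(ii)] For $k>0$, $\displaystyle\int_{\{u<k\}}\chi|\nabla u|^2\le k\Bigl(\int\chi u^\lambda+\int u|\Delta\chi|\Bigr)$.
\item[(iii)] $\displaystyle\int\chi|\nabla u|^2=\int\chi u^{\lambda+1}+\frac12\int u^2\Delta\chi$.
\end{itemize}
\end{lemma}

\begin{proof}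
(i) By \eqref{eq:scaling} we may take $\rho=1$, $y=0$. Let $\psi\in C_c^\infty(B_2)$ with $0\le\psi\le1$ and $\psi=1$ on $B_1$, and let $\ell=\frac{2\lambda}{\lambda-1}>2$, so that $\ell-2=\ell/\lambda$. Then $\psi^\ell\in C^2$ and $|\Delta\psi^\ell|\le C\psi^{\ell-2}$. Two integrations by parts and H\"older's inequality give
\[
\int u^\lambda\psi^\ell=-\int u\,\Delta\psi^\ell\le C\int u\,\psi^{\ell/\lambda}\le C\Bigl(\int u^\lambda\psi^\ell\Bigr)^{1/\lambda},
\]
and the finite number $\int u^\lambda\psi^\ell$ is bounded because $\lambda>1$. For the last claim, cover $D_0$ by finitely many balls of radius $\frac18$ centered in $D_0$; the doubled balls lie in $B_4\setminus\{0\}$.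

(ii) The function $\min(u,k)$ is locally Lipschitz, with gradient $\nabla u$ on $\{u<k\}$ and $0$ almost everywhere else. Let $\Psi(s)=\int_0^s\min(\sigma,k)\,d\sigma$; then $\Psi\in C^1$, $0\le\Psi(s)\le ks$ and $\nabla\Psi(u)=\min(u,k)\nabla u$. Testing the equation with $\chi\min(u,k)$ gives
\[
\int_{\{u<k\}}\chi|\nabla u|^2=\int\chi u^\lambda\min(u,k)-\int\nabla\Psi(u)\cdot\nabla\chi=\int\chi u^\lambda\min(u,k)+\int\Psi(u)\Delta\chi .
\]

(iii) Test with $\chi u$ and use $u\nabla u\cdot\nabla\chi=\frac12\nabla(u^2)\cdot\nabla\chi$.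
\end{proof}

Part (ii) is used in the following form: if $u$ is bounded on many concentric spheres, then on one of them the gradient is bounded in $L^2$ as well.

\begin{lemma}\label{lem:average}
Let $D$ be a bounded open set containing the closure of $A=\{r_1<|x|<r_2\}$, where $0<r_1<r_2$. Let $u$ be a solution in $D$ with $\int_Du^\lambda\le m$. Let $\Lambda>0$ and let $G\subset(r_1,r_2)$ be a measurable set of measure $|G|>0$ such that $u\le\Lambda$ on $\partial B_r$ for all $r\in G$. Then some $r\in G$ satisfies
\[
\int_{\partial B_r}\bigl(|\nabla u|^2+u^2\bigr)\,dS\le C'\Lambda\,\frac{m+m^{1/\lambda}}{|G|},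
\]
where $C'$ depends only on $n,\lambda,D,r_1,r_2$.
\end{lemma}

\begin{proof}
Fix $\chi\in C_c^\infty(D)$ with $0\le\chi\le1$ and $\chi=1$ on $A$. By H\"older's inequality, $\int_Du\le C'm^{1/\lambda}$. The spheres $\partial B_r$, $r\in G$, lie in $A\cap\{u<2\Lambda\}$, and $u^2\le\Lambda u$ on them. By polar coordinates and Lemma~\ref{lem:basic}(ii) with $k=2\Lambda$,
\[
\int_G\int_{\partial B_r}\bigl(|\nabla u|^2+u^2\bigr)\,dS\,dr\le\int_{\{u<2\Lambda\}}\chi|\nabla u|^2+\Lambda\int_Du\le C'\Lambda\,(m+m^{1/\lambda}).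
\]
The inner integral cannot exceed its average over $G$ for every $r\in G$.
\end{proof}

One such sphere controls the energy inside it. This is where the sign of $c_0$ enters.

\begin{lemma}[Pohozaev identity]\label{lem:pohozaev}
If $u$ is a solution near $\overline{B_r}$ and $u_\nu$ is its outer normal derivative on $\partial B_r$, then
\[
c_0\int_{B_r}u^{\lambda+1}=\int_{\partial B_r}\Bigl[\frac r2|\nabla u|^2-ru_\nu^2-\frac r{\lambda+1}u^{\lambda+1}-\frac{n-2}2uu_\nu\Bigr]dS .
\]
In particular, $\int_{B_r}u^{\lambda+1}\le C\int_{\partial B_r}(|\nabla u|^2+u^2)\,dS$ if $r\le1$.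
\end{lemma}

\begin{proof}
Multiply the equation by $x\cdot\nabla u$, which equals $ru_\nu$ on $\partial B_r$. We have $\nabla u\cdot\nabla(x\cdot\nabla u)=|\nabla u|^2+\frac12x\cdot\nabla|\nabla u|^2$ and $u^\lambda\,x\cdot\nabla u=\frac1{\lambda+1}x\cdot\nabla u^{\lambda+1}$, and $\int_{B_r}x\cdot\nabla F=r\int_{\partial B_r}F-n\int_{B_r}F$ for $F\in C^1$. Integration by parts therefore gives
\[
-r\int_{\partial B_r}u_\nu^2+\frac r2\int_{\partial B_r}|\nabla u|^2-\frac{n-2}2\int_{B_r}|\nabla u|^2=\frac r{\lambda+1}\int_{\partial B_r}u^{\lambda+1}-\frac n{\lambda+1}\int_{B_r}u^{\lambda+1}.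
\]
Multiplying the equation by $u$ gives $\int_{B_r}|\nabla u|^2=\int_{B_r}u^{\lambda+1}+\int_{\partial B_r}uu_\nu$; insert this. For the last claim drop the second and third boundary terms, use $2|uu_\nu|\le u^2+|\nabla u|^2$, and divide by $c_0>0$.
\end{proof}

\section{A monotone quantity}\label{sec:monotone}

To compare different scales we use coordinates in which scaling becomes translation. Let $u$ be a solution in $B_R(y)\setminus\{y\}$ and put
\[
v(t,\theta)=e^{at}u(y+e^t\theta),\qquad t<\ln R,\quad\theta\in S^{n-1}.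
\]
For $y=0$ the bound $u=O(|x|^{-a})$ means that $v$ is bounded as $t\to-\infty$, and replacing $u$ by $u_\rho$ replaces $v$ by $v(t+\ln\rho,\theta)$. With $r=e^t$ the Laplacian is $r^{-2}\bigl(\partial_t^2+(n-2)\partial_t+\Delta_\theta\bigr)$, where $\Delta_\theta$ and $\nabla_\theta$ refer to the unit sphere. Since $\partial_t(e^{-at}v)=e^{-at}(\partial_t-a)v$ and $(\partial_t-a)^2+(n-2)(\partial_t-a)=\partial_t^2+\kappa\partial_t-\mu$, the equation becomes
\begin{equation}\label{eq:v}
v_{tt}+\kappa v_t+\Delta_\theta v-\mu v+v^\lambda=0 .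
\end{equation}
Define
\[
h(t)=\int_{S^{n-1}}v^{\lambda+1},\qquad g(t)=\int_{S^{n-1}}v^2,\qquad q(t)=\int_{S^{n-1}}v_t^2,
\]
\[
E(t)=\int_{S^{n-1}}\Bigl[\frac12|\nabla_\theta v|^2+\frac\mu2v^2-\frac12v_t^2-\frac{v^{\lambda+1}}{\lambda+1}\Bigr]d\theta .
\]
We say that these functions are taken \emph{about $y$}. Multiply \eqref{eq:v} by $v_t$ and integrate over $S^{n-1}$. Since $\int v_t\Delta_\theta v=-\frac12\frac d{dt}\int|\nabla_\theta v|^2$, all terms except $\kappa v_t^2$ add up to $-E'$, so
\begin{equation}\label{eq:mono}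
E'(t)=\kappa\,q(t)\ge0 .
\end{equation}
Because $\kappa>0$, a lower bound for $E$ on one sphere holds on all larger spheres, an upper bound holds on all smaller ones, and a two-sided bound makes $q$ integrable.

The function $h$ is the density of the energy: $u^{\lambda+1}dx=e^{\kappa t}v^{\lambda+1}\,d\theta\,dt$, because $n-a(\lambda+1)=\kappa$. Consequently, if $\int_{T-1}^Th\le h_0$ for all $T\le\ln\rho$, then
\begin{equation}\label{eq:sum}
\int_{B_\rho(y)}u^{\lambda+1}=\sum_{j\ge0}\int_{\ln\rho-j-1}^{\ln\rho-j}e^{\kappa t}h\,dt\le\sum_{j\ge0}\rho^\kappa e^{-\kappa j}h_0\le Ch_0\rho^\kappa .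
\end{equation}

What does $E$ measure? If $v$ does not depend on $t$, multiplying \eqref{eq:v} by $v$ gives $\int(|\nabla_\theta v|^2+\mu v^2)=h$, hence $E=\beta h$. In general this holds after averaging in $t$, up to errors involving $v_t$. Let $\varphi=\varphi(t)$ be a $C^2$ function with compact support in $(-\infty,\ln R)$, multiply \eqref{eq:v} by $\varphi v$ and integrate over $t$ and $\theta$. Using $g'=2\int_{S^{n-1}}vv_t$, we find $\iint\varphi vv_{tt}=-\int\varphi q+\frac12\int\varphi''g$ and $\kappa\iint\varphi vv_t=-\frac\kappa2\int\varphi'g$, so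
\[
\iint\varphi\,(|\nabla_\theta v|^2+\mu v^2)=\int\varphi h-\int\varphi q+\frac12\int(\varphi''-\kappa\varphi')g .
\]
Insert half of this into $\int\varphi E$ and solve for $\int\varphi h$; one more integration by parts gives a second form:
\begin{equation}\label{eq:Eh}
\beta\int\varphi h=\int\varphi E+\int\varphi q-\frac14\int(\varphi''-\kappa\varphi')g=\int\varphi E+\int\varphi q+\frac12\iint(\varphi'-\kappa\varphi)\,vv_t .
\end{equation}
The first form bounds $h$ when $E$ is bounded; the second then shows that $\beta h$ is close to $E$ where $q$ is small.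

\begin{lemma}\label{lem:shell}
Let $u$ be a solution in $B_R(y)\setminus\{y\}$, let $t_0<\ln R$, and suppose that $|E|\le E_0$ on $(-\infty,t_0]$. Then:
\begin{itemize}
\item[(i)] $\int_{-\infty}^{t_0}q\le2E_0/\kappa$;
\item[(ii)] $\int_{T-1}^Th\le C(1+E_0)$ for all $T\le t_0-1$;
\item[(iii)] if $T\le t_0-2$, $\varphi\in C^2(\mathbb R)$ has support in $[T-2,T+1]$, and $Q_T=\int_{T-2}^{T+1}q$, then
\[
\Bigl|\beta\int\varphi h-\int\varphi E\Bigr|\le C\|\varphi\|_{C^1}\bigl(Q_T+(1+E_0)^{1/2}Q_T^{1/2}\bigr).
\]
\end{itemize}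
\end{lemma}

\begin{proof}
(i) Integrate \eqref{eq:mono}.

(ii) By H\"older's inequality on the sphere, $g\le Ch^{2/(\lambda+1)}$. To absorb the $g$ term in \eqref{eq:Eh} we need a cutoff whose derivatives are bounded by the same power of itself. Let $\eta$ be a translate of a fixed smooth function with $0\le\eta\le1$, $\eta=1$ on $[T-1,T]$ and support in $[T-2,T+1]$, and let $\varphi=\eta^\ell$ with $\ell=\frac{2(\lambda+1)}{\lambda-1}>2$. Then $\varphi\in C^2$ and $|\varphi'|+|\varphi''|\le C\eta^{\ell-2}=C\varphi^{1-2/\ell}=C\varphi^{2/(\lambda+1)}$. With $X=\int\varphi h$, the first form of \eqref{eq:Eh}, part (i) and H\"older's inequality in $t$ give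
\[
\beta X\le3E_0+\frac{2E_0}\kappa+C\int_{T-2}^{T+1}(\varphi h)^{2/(\lambda+1)}\,dt\le CE_0+CX^{2/(\lambda+1)}\le CE_0+C+\frac\beta2X,
\]
where the last step uses $\frac2{\lambda+1}<1$.

(iii) Since $g\le C(1+h)$ and $T+1\le t_0-1$, part (ii) on three unit intervals gives $\int_{T-2}^{T+1}g\le C(1+E_0)$. Apply the Cauchy--Schwarz inequality to the last term in the second form of \eqref{eq:Eh}.
\end{proof}

Finally we bound $E$ on a single sphere. On $\partial B_r(y)$ with $r=e^t$ we have $v=r^au$, $v_t=r^a(au+ru_\nu)$, $|\nabla_\theta v|\le r^{a+1}|\nabla u|$ and $d\theta=r^{1-n}dS$. Hence, for $\frac18\le r\le2$,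
\begin{equation}\label{eq:Esphere}
E(\ln r)\le C\int_{\partial B_r(y)}\bigl(|\nabla u|^2+u^2\bigr),\qquad |E(\ln r)|\le C\int_{\partial B_r(y)}\bigl(|\nabla u|^2+u^2+u^{\lambda+1}\bigr);
\end{equation}
the first bound drops the two negative terms of $E$. Let $\Gamma>0$ and $1\le r\le2$. We call $\partial B_r$ a \emph{$\Gamma$-good sphere} for a solution $w$ defined near it if $w\le\Gamma$ on $\partial B_r$ and $\int_{\partial B_r}|\nabla w|^2\,dS\le\Gamma$.

\begin{lemma}\label{lem:goodE}
Let $u$ be a solution in $B^n\setminus\{0\}$ and take $E$ about $0$. There is $C_\Gamma=C(n,\lambda,\Gamma)$ with the following properties. If $0<R\le\frac14$ and $\partial B_r$ is $\Gamma$-good for $u_R$, then $|E(\ln Rr)|\le C_\Gamma$. If $u_{R_j}$ has a $\Gamma$-good sphere for each term of a sequence $R_j\to0$, then $E\ge-C_\Gamma$ on $(-\infty,0)$.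
\end{lemma}

\begin{proof}
The function $E$ of $u_R$ is $t\mapsto E(t+\ln R)$, so the first claim is the second bound in \eqref{eq:Esphere} for $u_R$. For the second claim, given $t<0$ choose $j$ with $2R_j<\min\{e^t,\frac12\}$ and use that $E$ is nondecreasing.
\end{proof}

\section{The radial case}\label{sec:radial}

The proof of Theorem~\ref{thm:bound} has two steps: find good spheres at all small scales, so that $E$ is bounded below, and then turn the lower bound for $E$ into a bound for $v$. For radial solutions both steps are short, and they work in every dimension.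

\begin{proposition}\label{prop:radial}
If $u$ is a radial solution in $B^n\setminus\{0\}$, then $u\le C|x|^{-a}$.
\end{proposition}

\begin{proof}
\emph{Good spheres.} Let $0<R\le\frac14$. Then $u_R$ is a solution in $B_4\setminus\{0\}$, so $\int_{D_0}u_R^\lambda\le C_1$. Let $b$ be the measure of the set of $r\in(1,2)$ with $u_R>\Lambda$ on $\partial B_r$. Then $\Lambda^\lambda|S^{n-1}|\,b\le C_1$, so $b\le\frac12$ for a suitable $\Lambda=\Lambda(n,\lambda)$. Since $u_R$ is constant on spheres, $u_R\le\Lambda$ on $\partial B_r$ for the remaining radii, a set of measure at least $\frac12$. Lemma~\ref{lem:average} with $D=D_0$ gives a $\Gamma$-good sphere with $\Gamma=\Gamma(n,\lambda)$, and Lemma~\ref{lem:goodE} gives $E\ge-C$ on $(-\infty,0)$.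

\emph{Pointwise bound.} For $v=v(t)$ the inequality $E\ge-C$ reads
\[
\frac12v_t^2+\frac{v^{\lambda+1}}{\lambda+1}-\frac\mu2v^2\le\frac C{|S^{n-1}|},
\]
and $v\le C$ follows because $\lambda+1>2$.
\end{proof}

Without symmetry both steps break. In the first, the mass bound still makes the volume of $\{u_R>\Lambda\}$ small, but a set of small volume, such as a thin neighborhood of a ray, can meet every sphere. In the second, the term $\frac12|\nabla_\theta v|^2$ can compensate a large $v^{\lambda+1}$, and integral bounds do not bound a supremum.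

The remedy is the same in both cases. An $\varepsilon$-regularity lemma says that a value $u(x)\gg s^{-a}$ forces a definite amount of mass or energy into $B_s(x)$, namely a fixed multiple of $s^{n-2-a}$ or $s^\kappa$. This price is compared with the radial width of the ball, which is $2s$. In the first step, the bounded mass allows at most $Cs^{-(n-2-a)}$ disjoint balls of this kind, and they spoil a set of radii of measure $Cs^{1-(n-2-a)}$, which is small if $n-2-a<1$. In the second step, Lemma~\ref{lem:shell}(iii) spreads the energy evenly in $t$, so a ball of relative radius $s$ holds relative energy at most $Cs$, which is below the price if $\kappa<1$. For $n=3$ both exponents, $1-a$ and $1-2a$, are less than $1$. We begin with the second step.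

\section{Small energy implies a pointwise bound}\label{sec:epsreg}

\begin{lemma}\label{lem:epsenergy}
There are $\delta_0\in(0,1]$ and $K_0$, depending only on $n$ and $\lambda$, such that every solution $u$ in $B_\sigma(y)$ with $\int_{B_\sigma(y)}u^{\lambda+1}\le\delta_0\sigma^\kappa$ satisfies $u(y)\le K_0\sigma^{-a}$.
\end{lemma}

A peak of width $\tau\ll\sigma$ carries energy about $\tau^\kappa\ll\sigma^\kappa$ at its own scale, so the hypothesis does not exclude it directly. Monotonicity of $E$, taken about points where $u$ is smooth, transports the smallness from scale $\sigma$ down to scale $\tau$.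

\begin{proof}
By \eqref{eq:scaling} we may take $y=0$, $\sigma=1$. Let $\delta=\int_{B_1}u^{\lambda+1}\le1$.

\emph{Step 1: for $z\in B_{1/2}$ and $0<\rho\le\frac18$,}
\begin{equation}\label{eq:morrey}
\rho^{-\kappa}\int_{B_\rho(z)}u^{\lambda+1}\le C\delta^{1/(\lambda+1)} .
\end{equation}
H\"older's inequality gives $\int_{B_1}u^2\le C\delta^{2/(\lambda+1)}$, and Lemma~\ref{lem:basic}(iii), with $\chi=1$ on $B_{3/4}$, gives $\int_{B_{3/4}}|\nabla u|^2\le\delta+C\delta^{2/(\lambda+1)}\le C\delta^{2/(\lambda+1)}$. Take $v,h,q,E$ about $z$, with $R=\frac12$. Since $B_{1/4}(z)\subset B_{3/4}$, averaging over radii gives $r\in(\frac18,\frac14)$ with $\int_{\partial B_r(z)}(|\nabla u|^2+u^2)\le C\delta^{2/(\lambda+1)}$, and the first bound in \eqref{eq:Esphere} gives $E(\ln r)\le E_0:=C\delta^{2/(\lambda+1)}$. As $u$ and $\nabla u$ are bounded near $z$, the functions $v,v_t,\nabla_\theta v$ are $O(e^{at})$, so $E(t)\to0$ as $t\to-\infty$. By \eqref{eq:mono}, $0\le E\le E_0$ on $(-\infty,t_0]$ with $t_0=\ln\frac18$.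

For $T\le t_0-2$ let $\varphi$ be a translate of a fixed cutoff with $0\le\varphi\le1$, $\varphi=1$ on $[T-1,T]$ and support in $[T-2,T+1]$. Lemma~\ref{lem:shell}(i),(iii) and $E_0\le C$ give
\[
\beta\int_{T-1}^Th\le3E_0+C\bigl(E_0+E_0^{1/2}\bigr)\le C\delta^{1/(\lambda+1)} .
\]
For $t_0-2\le T\le t_0$ we have directly $\int_{T-1}^Th\le e^{-\kappa(t_0-3)}\int_{B_{1/8}(z)}u^{\lambda+1}\le C\delta$. Now \eqref{eq:sum} gives \eqref{eq:morrey}.

\emph{Step 2: rescaling at the worst point.} We want a point near which $u$ is comparable to its local maximum, at distance from the boundary at least the width of the peak. Let $\Theta=\max_{|x|\le1/2}(\frac12-|x|)^au(x)>0$, attained at $x_0$ with $|x_0|<\frac12$. Put $s=\frac12(\frac12-|x_0|)\le\frac14$ and $\tau=u(x_0)^{-1/a}$, so that $\Theta=(2s/\tau)^a$. On $B_s(x_0)$ we have $\frac12-|x|\ge s$, hence $u\le\Theta s^{-a}=2^a\tau^{-a}$.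

Suppose $\Theta\ge2^a$. Then $\tau\le s$, and $U=u_{x_0,\tau}$ is a solution in $B_1$ with $U(0)=1$, $U\le2^a$ and $|\Delta U|\le2^{a\lambda}$. The gradient estimate gives $|\nabla U|\le C_*$ in $B_{1/2}$ with $C_*=C_*(n,\lambda)\ge1$, so $U\ge\frac12$ on $B_{1/(2C_*)}$ and $\int_{B_{1/2}}U^{\lambda+1}\ge c_1:=2^{-\lambda-1}|B_{1/(2C_*)}|$. On the other hand, \eqref{eq:scaling} and \eqref{eq:morrey} with $\rho=\tau/2\le\frac18$ give
\[
\int_{B_{1/2}}U^{\lambda+1}=\tau^{-\kappa}\int_{B_{\tau/2}(x_0)}u^{\lambda+1}\le C\delta^{1/(\lambda+1)} .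
\]
Choose $\delta_0$ with $C\delta_0^{1/(\lambda+1)}<c_1$. If $\delta\le\delta_0$, then $\Theta<2^a$, and $u(0)\le2^a\Theta<4^a=:K_0$.
\end{proof}

\section{A lower bound for $E$ excludes peaks when $\kappa<1$}\label{sec:nopeaks}

The condition $\kappa<1$ reads $n-3<\frac4{\lambda-1}$. It always holds for $n=3$, and for $n\ge4$ it means $\lambda<\frac{n+1}{n-3}$.

\begin{proposition}\label{prop:nopeaks}
Let $\kappa<1$, let $u$ be a solution in $B^n\setminus\{0\}$, and take $E$ about $0$. If $E$ is bounded below as $t\to-\infty$, then $u=O(|x|^{-a})$.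
\end{proposition}

\begin{proof}
By \eqref{eq:mono} the limit $E_*=\lim_{t\to-\infty}E(t)$ exists and is finite, and $E$ is bounded on $(-\infty,-1]$. By Lemma~\ref{lem:shell}(i), $q$ is integrable near $-\infty$, so $Q_T\to0$ as $T\to-\infty$.

\emph{The energy spreads evenly in $t$.} Since $\kappa<1$, we can fix $\sigma\in(0,\frac14]$ with
\begin{equation}\label{eq:sigma}
12\,\beta^{-1}|E_*|\,\sigma<\delta_0\sigma^\kappa .
\end{equation}
Fix $\varphi\in C^2(\mathbb R)$ with $0\le\varphi\le1$, $\varphi=1$ on $[-2\sigma,2\sigma]$ and support in $[-3\sigma,3\sigma]$, and let $\varphi_T(t)=\varphi(t-T)$. As $T\to-\infty$ we have $\int\varphi_TE\to E_*\int\varphi$, and the error in Lemma~\ref{lem:shell}(iii) tends to $0$. Therefore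
\begin{equation}\label{eq:thin}
\limsup_{T\to-\infty}\int_{T-2\sigma}^{T+2\sigma}h\,dt\le\lim_{T\to-\infty}\int\varphi_Th=\frac{E_*}\beta\int\varphi\le\frac{6\sigma|E_*|}\beta .
\end{equation}

\emph{No ball can pay for a peak.} Let $|x|=R=e^T$. If $|y-x|<\sigma R$, then $1-\sigma<|y|/R<1+\sigma$, so $|\ln|y|-T|\le\frac\sigma{1-\sigma}\le2\sigma$. For such $t=\ln|y|$ we have $e^{\kappa t}\le R^\kappa e^{2\sigma\kappa}\le2R^\kappa$, because $2\sigma\kappa\le\frac12$. Hence
\[
\int_{B_{\sigma R}(x)}u^{\lambda+1}\le2R^\kappa\int_{T-2\sigma}^{T+2\sigma}h\,dt .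
\]
By \eqref{eq:thin} and \eqref{eq:sigma}, the right side is at most $\delta_0(\sigma R)^\kappa$ for all $R\le R_0$, with some $R_0\in(0,\frac12)$ depending on $u$. Lemma~\ref{lem:epsenergy} on $B_{\sigma R}(x)\subset B^n\setminus\{0\}$ gives $u(x)\le K_0\sigma^{-a}|x|^{-a}$ for $0<|x|\le R_0$.
\end{proof}

The hypothesis $\kappa<1$ is used to satisfy \eqref{eq:sigma}. If $\kappa>1$ and $E_*\ne0$, that inequality fails for all small $\sigma$, and the argument gives nothing.

\begin{proof}[Proof of Theorem~\ref{thm:alt}]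
Suppose that $\sup_{R<|x|<2R}|x|^au$ does not tend to $\infty$. Then there are $R_j\to0$, $R_j\le\frac14$, and a constant $C_u$ with $|x|^au\le C_u$ on $\{R_j<|x|<2R_j\}$. Thus $u_{R_j}\le C_u$ and $|\Delta u_{R_j}|\le C_u^\lambda$ on $\{1<|y|<2\}$. The gradient estimate on balls of radius $\frac12$ bounds $|\nabla u_{R_j}|$ on $\partial B_{3/2}$ independently of $j$, so this sphere is $\Gamma$-good for all $u_{R_j}$, with one $\Gamma$. By Lemma~\ref{lem:goodE}, $E$ is bounded below. The upper bound on $\lambda$ means $\kappa<1$, and Proposition~\ref{prop:nopeaks} gives $u=O(|x|^{-a})$.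
\end{proof}

\section{Good spheres in dimension three}\label{sec:good}

It remains to produce good spheres with no assumption on $u$. The covering argument that replaces the volume count of Section~\ref{sec:radial} is the following.

\begin{lemma}\label{lem:cover}
Let $D$, $A$, $u$, $m$ be as in Lemma~\ref{lem:average}, and let $s,\Lambda,m_0>0$. Assume that $B_s(y)\subset D$ for all $y\in A$, that $\int_{B_s(y)}u^\lambda>m_0$ for every $y\in A$ with $u(y)>\Lambda$, and that
\begin{equation}\label{eq:shadow}
\frac{8sm}{m_0}\le r_2-r_1 .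
\end{equation}
Then some $r\in(r_1,r_2)$ satisfies $u\le\Lambda$ on $\partial B_r$ and $\int_{\partial B_r}(|\nabla u|^2+u^2)\,dS\le C'\Lambda(m+m^{1/\lambda})$, where $C'$ depends only on $n,\lambda,D,r_1,r_2$.
\end{lemma}

\begin{proof}
Let $Z=\{y\in A:u(y)>\Lambda\}$. A family of $N$ disjoint balls $B_s(y_i)$ with $y_i\in Z$ satisfies $Nm_0\le m$, so there is such a family with the largest possible $N$. For $y\in Z$ the ball $B_s(y)$ meets some $B_s(y_i)$, so $|y|$ lies in the interval $[|y_i|-2s,|y_i|+2s]$. These $N$ intervals have total length at most $4sm/m_0\le\frac12(r_2-r_1)$. Let $G$ be their complement in $(r_1,r_2)$. Then $|G|\ge\frac12(r_2-r_1)$ and $u\le\Lambda$ on $\partial B_r$ for $r\in G$. Apply Lemma~\ref{lem:average}.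
\end{proof}

To use this lemma we must know that large values force \emph{mass}, the only quantity bounded a priori, whereas Lemma~\ref{lem:epsenergy} concerns the energy. The Pohozaev identity converts small mass into small energy as soon as we have one sphere on which $|\nabla u|^2+u^2$ has small integral. Finding that sphere by Lemma~\ref{lem:cover} requires the very statement we want, but only at a smaller scale. We therefore argue by induction on the scale, starting from scales so small that the statement is trivial. From now on $n=3$ and $\lambda>5$, so $0<a<\frac12$, $n-2-a=1-a$ and $\kappa=1-2a$.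

\begin{lemma}\label{lem:epsmass}
Let $n=3$. There are $\varepsilon_0\in(0,1]$ and $K$, depending only on $\lambda$, such that for every solution $u$ in $\Omega$ and every ball with $\overline{B_\rho(x)}\subset\Omega$,
\begin{equation}\label{eq:impl}
\int_{B_\rho(x)}u^\lambda\le\varepsilon_0\rho^{1-a}\quad\Longrightarrow\quad u(x)\le K\rho^{-a}.
\end{equation}
\end{lemma}

\begin{proof}
Put $K=2^aK_0$; the number $\varepsilon_0$ is chosen at the end. Fix a ball $B$ of radius $\rho_0$ with $\overline B\subset\Omega$. Let $S(\sigma)$ be the statement that \eqref{eq:impl} holds for every ball $B_\rho(x)\subset B$ with $\rho\le\sigma$. If $K\sigma^{-a}\ge\max_{\overline B}u$, the conclusion of \eqref{eq:impl} holds outright, so $S(\sigma)$ is true for small $\sigma$. We prove that $S(\sigma)$ implies $S(2\sigma)$. Finitely many doublings then give $S(\sigma)$ for some $\sigma\ge\rho_0$, which contains \eqref{eq:impl} for $B$ itself.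

Assume $S(\sigma)$, and let $B_\rho(x)\subset B$ with $\rho\le2\sigma$ and $\int_{B_\rho(x)}u^\lambda\le\varepsilon_0\rho^{1-a}$. Let $w=u_{x,\rho}$, a solution in $B_1$ with $\int_{B_1}w^\lambda\le\varepsilon_0$. We must show $w(0)\le K$. A ball $B_s(y)\subset B_1$ with $s\le\frac12$ corresponds to the ball $B_{s\rho}(x+\rho y)\subset B$ of radius at most $\sigma$, and both sides of \eqref{eq:impl} are invariant under the scaling by \eqref{eq:scaling}. So \eqref{eq:impl} holds for $w$ on all such balls.

Let $s=32^{-1/a}<\frac14$ and $\Lambda=Ks^{-a}=32K$. Apply Lemma~\ref{lem:cover} to $w$ with $D=B_1$, $A=\{\frac12<|y|<\frac34\}$, $m=\varepsilon_0$ and $m_0=\varepsilon_0s^{1-a}$. For $y\in A$ we have $B_s(y)\subset B_1$, and $w(y)>\Lambda$ implies $\int_{B_s(y)}w^\lambda>m_0$ by \eqref{eq:impl} at scale $s$. Condition \eqref{eq:shadow} reads $8s^a\le\frac14$ and holds with equality; note that $\varepsilon_0$ cancels. We obtain $r\in(\frac12,\frac34)$ with $\int_{\partial B_r}(|\nabla w|^2+w^2)\le C\Lambda\varepsilon_0^{1/\lambda}$,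 and Lemma~\ref{lem:pohozaev} gives
\[
\int_{B_{1/2}}w^{\lambda+1}\le\int_{B_r}w^{\lambda+1}\le CK\varepsilon_0^{1/\lambda}.
\]
Neither $C$ nor $K$ depends on $\varepsilon_0$, $u$, $B$ or $\sigma$. Fix $\varepsilon_0=\varepsilon_0(\lambda)$ so that the right side is at most $\delta_02^{-\kappa}$. Lemma~\ref{lem:epsenergy} on $B_{1/2}$ yields $w(0)\le K_02^a=K$.
\end{proof}

\begin{example}\label{ex:critical}
Lemma~\ref{lem:epsmass} fails for $\lambda=5$, where $c_0=0$ and $a=\frac12$. For $U_0=(1+|x|^2)^{-1/2}$ in $\mathbb R^3$ one computes $U_0''+\frac2rU_0'=-3(1+r^2)^{-5/2}$, so $U=3^{1/4}U_0$ solves $-\Delta U=U^5$. The solutions $\tau^{-1/2}U(x/\tau)$ have mass at most $\tau^{1/2}\int_{\mathbb R^3}U^5\to0$ on $B_1$ as $\tau\to0$, while their values at $0$ tend to infinity.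
\end{example}

\begin{remark}\label{rem:dim}
In dimension $n$ the scale-invariant threshold is $m_0=\varepsilon_0s^{n-2-a}$, and the left side of \eqref{eq:shadow} is a multiple of $s^{1-(n-2-a)}$. It is small for small $s$ only if $a>n-3$. Together with $a<\frac{n-2}2$ this forces $n<4$. This is the place where the proof of Theorem~\ref{thm:bound} needs $n=3$ for every $\lambda$.
\end{remark}

\begin{proposition}\label{prop:goodsphere}
Let $n=3$. There is $\Gamma=\Gamma(\lambda)$ such that every solution $u$ in $B_4\setminus\{0\}$ has a $\Gamma$-good sphere.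
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:cover} with $D=D_0$, $A=\{1<|y|<2\}$ and $m=C_1$ from Lemma~\ref{lem:basic}(i). Fix $s=s(\lambda)\in(0,\frac14]$ with $8C_1\varepsilon_0^{-1}s^a\le1$, and put $\Lambda=Ks^{-a}$, $m_0=\varepsilon_0s^{1-a}$. Then \eqref{eq:shadow} holds. For $y\in A$ we have $\overline{B_s(y)}\subset D_0$, and $u(y)>\Lambda$ implies $\int_{B_s(y)}u^\lambda>m_0$ by Lemma~\ref{lem:epsmass}. The sphere given by Lemma~\ref{lem:cover} is $\Gamma$-good for $\Gamma=\max\{\Lambda,C'\Lambda(C_1+C_1^{1/\lambda})\}$.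
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Take $h$ and $E$ about $0$. For $0<R\le\frac14$ the function $u_R$ is a solution in $B_4\setminus\{0\}$, so it has a $\Gamma$-good sphere by Proposition~\ref{prop:goodsphere}. Lemma~\ref{lem:goodE} gives $E\ge-C_\Gamma$ on $(-\infty,0)$. Since $\kappa=1-2a<1$, Proposition~\ref{prop:nopeaks} gives $u=O(|x|^{-a})$.

For the energy bound take $R=\frac14$. Lemma~\ref{lem:goodE} gives $E(\ln\frac r4)\le C_\Gamma$ for some $r\ge1$, so by monotonicity
\begin{equation}\label{eq:Ebounded}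
|E|\le C_\Gamma\qquad\text{on }(-\infty,\ln\tfrac14],
\end{equation}
and $C_\Gamma$ depends only on $\lambda$. By Lemma~\ref{lem:shell}(ii), $\int_{T-1}^Th\le C$ for $T\le\ln\frac14-1$, and \eqref{eq:sum} gives $\int_{|x|<R}u^{\lambda+1}\le CR^\kappa$ for $R\le\frac1{4e}$. Finally $\frac1{16}<\frac1{4e}$ and $\kappa=1-\frac4{\lambda-1}$.
\end{proof}

\section{The behavior at the origin}\label{sec:limit}

We prove Theorem~\ref{thm:limit}; here $n=3$, $\lambda>5$, $\mu=a(1-a)$ and $c_*=\mu^{1/(\lambda-1)}$. Since $v$ is now bounded and $q$ is integrable, $v(t,\cdot)$ approaches the set of $t$-independent solutions of \eqref{eq:v} as $t\to-\infty$. We first determine this set, then pass to the limit, and then treat the limit $0$.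

\subsection*{Stationary solutions on $S^2$}

In this subsection $\nabla$, $D^2$ and $\Delta$ refer to the unit sphere $S^2$ with metric $g_0$, all integrals are over $S^2$, and $H:M$ is the inner product of symmetric $2$-tensors. Since $S^2$ has Ricci tensor $g_0$, the integrated Bochner formula for smooth $w$ is $\int(\Delta w)^2=\int|D^2w|^2+\int|\nabla w|^2$. Let $H=D^2w-\frac12(\Delta w)g_0$ be the trace-free Hessian. Then $|D^2w|^2=|H|^2+\frac12(\Delta w)^2$, and the formula becomes
\begin{equation}\label{eq:bochner}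
\int(\Delta w)^2=2\int|H|^2+2\int|\nabla w|^2 .
\end{equation}

\begin{lemma}\label{lem:rigid}
If $f>0$ is smooth and $\Delta f-\mu f+f^\lambda=0$ on $S^2$, then $f\equiv c_*$.
\end{lemma}

The linearized problem shows which inequality matters. At $f=c_*$ it is $\Delta\phi+\mu(\lambda-1)\phi=0$. Multiplying by $\Delta\phi$ and using \eqref{eq:bochner} gives $2\int|H|^2+(2-\mu(\lambda-1))\int|\nabla\phi|^2=0$, and
\begin{equation}\label{eq:gap}
2-\mu(\lambda-1)=2-2(1-a)=2a>0,
\end{equation}
so $\phi$ is constant. In the nonlinear problem we correct the multiplier so that the power nonlinearity integrates to zero. This creates new gradient terms, and we write $f$ as a power $w^k$ to gain a parameter with which their sign can be fixed.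

\begin{proof}
Let $k\ne0$, $w=f^{1/k}$ and $p=k(\lambda-1)+1$. Since $\Delta w^k=kw^{k-1}\bigl(\Delta w+(k-1)|\nabla w|^2/w\bigr)$, the equation reads
\[
\Delta w+(k-1)\frac{|\nabla w|^2}w=\frac1k(\mu w-w^p).
\]
Multiply by $\Delta w+p|\nabla w|^2/w$ and integrate. On the right, $w^p\Delta w+pw^{p-1}|\nabla w|^2=\operatorname{div}(w^p\nabla w)$ has integral zero, and $\int w\Delta w=-\int|\nabla w|^2$, which leaves $\frac{\mu(p-1)}k\int|\nabla w|^2=\mu(\lambda-1)\int|\nabla w|^2$. Since $k-1+p=k\lambda$,
\begin{equation}\label{eq:mult}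
\int(\Delta w)^2+k\lambda\int\Delta w\,\frac{|\nabla w|^2}w+p(k-1)\int\frac{|\nabla w|^4}{w^2}=\mu(\lambda-1)\int|\nabla w|^2 .
\end{equation}
Let $M=w^{-1}\bigl(\nabla w\otimes\nabla w-\frac12|\nabla w|^2g_0\bigr)$. Then $|M|^2=\frac12|\nabla w|^4/w^2$, and since $H$ is trace-free, $H:M=w^{-1}\bigl(D^2w(\nabla w,\nabla w)-\frac12\Delta w|\nabla w|^2\bigr)$. From $D^2w(\nabla w,\nabla w)=\frac12\nabla|\nabla w|^2\cdot\nabla w$ we get
\[
\int\frac{D^2w(\nabla w,\nabla w)}w=-\frac12\int|\nabla w|^2\operatorname{div}\frac{\nabla w}w=-\frac12\int\Delta w\,\frac{|\nabla w|^2}w+\frac12\int\frac{|\nabla w|^4}{w^2},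
\]
hence $\int\Delta w\,|\nabla w|^2/w=-\int H:M+\int|M|^2$. Insert this, \eqref{eq:bochner} and \eqref{eq:gap} into \eqref{eq:mult} and complete the square:
\[
2\int\Bigl|H-\frac{k\lambda}4M\Bigr|^2+b(k)\int|M|^2+2a\int|\nabla w|^2=0,\qquad b(k)=k\lambda+2p(k-1)-\frac{k^2\lambda^2}8 .
\]
Expanding, $k\lambda+2p(k-1)=2(\lambda-1)k^2+(4-\lambda)k-2$, and therefore
\[
8b(k)=-(\lambda^2-16\lambda+16)k^2-8(\lambda-4)k-16=8\lambda k^2-\bigl((\lambda-4)k+4\bigr)^2 .
\]
For $k=-\frac4{\lambda-4}$ we have $b(k)=\lambda k^2>0$. All three terms are then nonnegative, so $\nabla w\equiv0$. The constant $f>0$ satisfies $f^{\lambda-1}=\mu$.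
\end{proof}

\subsection*{Convergence of $|x|^au$}

Take $v$ and $q$ about $0$. By Theorem~\ref{thm:bound}, $u_R$ is bounded on $\{\frac14<|y|<4\}$ uniformly for small $R$, and so is $\Delta u_R$. By the gradient estimate, $\nabla u_R$ and hence $\nabla(u_R^\lambda)$ are uniformly bounded on $\{\frac13<|y|<3\}$. By the Schauder estimate, $u_R$ is uniformly bounded in $C^{2,\alpha}(\overline{A_0})$, where $A_0=\{\frac12<|y|<2\}$.

Let $R_j\to0$. By the Arzel\`a--Ascoli theorem a subsequence of $u_{R_j}$ converges in $C^2(\overline{A_0})$ to some $u_\infty\ge0$ with $-\Delta u_\infty=u_\infty^\lambda$. Equivalently, $v(t+\ln R_j,\theta)$ converges in $C^2$ on $[-\ln2,\ln2]\times S^2$ to $v_\infty=e^{at}u_\infty(e^t\theta)$, which solves \eqref{eq:v}. By \eqref{eq:Ebounded} and Lemma~\ref{lem:shell}(i), $q$ is integrable near $-\infty$, so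
\[
\iint(\partial_tv_\infty)^2=\lim_{j\to\infty}\int_{\ln(R_j/2)}^{\ln(2R_j)}q\,dt=0 .
\]
Thus $v_\infty=f(\theta)$ with $\Delta_\theta f-\mu f+f^\lambda=0$. By the mean value inequality, either $u_\infty\equiv0$ in $A_0$, or $u_\infty$ is a solution in $A_0$; in the second case $f$ is positive and smooth, and $f\equiv c_*$ by Lemma~\ref{lem:rigid}.

So every sequence $t_j\to-\infty$ has a subsequence along which $v(t_j,\cdot)$ converges uniformly to $0$ or to $c_*$. Hence the distance $d(t)$ in $C(S^2)$ from $v(t,\cdot)$ to the set $\{0,c_*\}$ tends to $0$. Choose $t_1$ with $d<c_*/3$ on $(-\infty,t_1]$ and fix $\theta_0\in S^2$. The continuous function $t\mapsto v(t,\theta_0)$ avoids $[c_*/3,2c_*/3]$ there, so it stays on one side of this interval, and the nearer constant is the same for all $t\le t_1$. Therefore $|x|^au\to c_*$ or $|x|^au\to0$ as $x\to0$.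

\subsection*{The limit $0$ means a removable singularity}

Suppose $|x|^au\to0$. View the equation as the linear equation $-\Delta u=Vu$ with $V=u^{\lambda-1}=o(|x|^{-2})$, since $a(\lambda-1)=2$. A potential this small admits powers of $|x|$ as strict supersolutions, and comparison with them improves the growth of $u$ until $u^\lambda$ is integrable to a power above $3$.

In $\mathbb R^3$ we have $-\Delta|x|^{-\gamma}=\gamma(1-\gamma)|x|^{-\gamma-2}$. Fix $\gamma\in(0,\frac1\lambda)$ and $r_0\in(0,1)$ with $|x|^2V<\min\{\gamma(1-\gamma),a(1-a)\}$ for $0<|x|\le r_0$. For $\epsilon>0$ let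
\[
Y=b|x|^{-\gamma}+\epsilon|x|^{-a},\qquad b=r_0^\gamma\max_{|x|=r_0}u .
\]
Then $-\Delta Y>VY$ in $0<|x|<r_0$, $u\le Y$ on $|x|=r_0$, and $u/Y\to0$ as $x\to0$. The maximum principle does not apply directly because $V>0$, so we argue with the quotient. If $c=\sup_{0<|x|\le r_0}u/Y>1$, it is attained at a point $x_*$ with $0<|x_*|<r_0$. There $cY-u\ge0$ has the minimum value $0$, so $\Delta(cY-u)(x_*)\ge0$. But $-\Delta(cY-u)>V(cY-u)=0$ at $x_*$, a contradiction. Hence $u\le Y$, and $\epsilon\to0$ gives $u\le b|x|^{-\gamma}$ for $0<|x|\le r_0$.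

Recall the Newtonian potential $\Phi(x)=\frac1{4\pi}\int|x-y|^{-1}F(y)\,dy$ of a compactly supported $F\in L^p(\mathbb R^3)$ with $p>3$: it is $C^1$ on $\mathbb R^3$, and it is $C^2$ with $-\Delta\Phi=F$ on every open set where $F$ is locally H\"older continuous. Recall also that a harmonic function in a punctured ball of $\mathbb R^3$ that is $o(|x|^{-1})$ at the center extends harmonically to the ball. Let $F=u^\lambda$ in $B_{r_0}\setminus\{0\}$ and $F=0$ elsewhere. Since $F\le b^\lambda|x|^{-\gamma\lambda}$ and $\gamma\lambda<1$, we have $F\in L^p$ for $3<p<\frac3{\gamma\lambda}$. The function $u-\Phi$ is harmonic in $B_{r_0}\setminus\{0\}$ and $O(|x|^{-\gamma})$ with $\gamma<1$, so it extends harmonically, and $u$ extends to a $C^1$ function $u\ge0$ on $B_{r_0}$. Then $u^\lambda$ is $C^1$ on $B_{r_0}$ because $\lambda>1$, so $\Phi$ and $u$ are $C^2$ there and $-\Delta u=u^\lambda$ holds at $0$ too. The mean value inequality gives $u(0)>0$. Thus $u$ is a positive $C^2$ solution in $B^3$.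

\subsection*{Both cases occur}

The solution $u_*=c_*|x|^{-a}$ realizes the second case. For the first we construct a bounded radial solution. Let $r_1=(3/\lambda)^{1/2}<1$, and on the complete metric space $X=\{U\in C[0,r_1]:\frac12\le U\le1\}$ consider
\[
(\mathcal TU)(r)=1-\int_0^rs\Bigl(1-\frac sr\Bigr)U(s)^\lambda\,ds,\qquad(\mathcal TU)(0)=1 .
\]
Since $\int_0^rs(1-\frac sr)\,ds=\frac{r^2}6\le\frac1{2\lambda}$ and $s\mapsto s^\lambda$ has Lipschitz constant $\lambda$ on $[\frac12,1]$, the map $\mathcal T$ sends $X$ to $X$ and contracts distances by the factor $\frac12$. Its fixed point satisfies $U'(r)=-r^{-2}\int_0^rs^2U^\lambda\,ds$ and $U''+\frac2rU'=-U^\lambda$ for $r>0$. As $r\to0$, $U'(r)/r\to-\frac13$ and hence $U''(r)\to-\frac13$, so the Hessian of $U(|x|)$ tends to $-\frac13$ times the identity and $U(|x|)$ is a $C^2$ solution in $B_{r_1}$. Then $r_1^aU(r_1|x|)$ is a positive $C^2$ solution in $B^3$. This completes the proof of Theorem~\ref{thm:limit}.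

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Isolated Singularities Of Nonlinear Elliptic Inequalities},
\texttt{http://www.math.tamu.edu:80/\textasciitilde{}stalia/talk01.pdf}

\end{thebibliography}
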